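\title{An algebraic distributive lattice with $\aleph_1$ compact elements that is not the ideal lattice of an $\ell$-group}

\begin{abstract}
We construct a distributive $(\vee,0)$-semilattice of cardinality $\aleph_1$ that is not isomorphic to the semilattice of finitely generated $\ell$-ideals of any lattice-ordered group. The obstruction is a commutative square of finite Boolean semilattices that cannot be lifted by $\ell$-groups, because of three pairwise disjoint convex sets meeting a fourth one in a chain, the middle one is contained in it. The counterexample belongs to a family $S(I,J)$ whose representable members we determine. It follows that the class of representable semilattices is not definable in $L_{\infty\omega}$.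
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{lattice-ordered group}, or \emph{$\ell$-group}, is a group $G$ with a lattice order that is preserved by left and right translations. An \emph{$\ell$-ideal} of $G$ is a normal subgroup that is also a convex sublattice. The $\ell$-ideals are the kernels of homomorphisms of $\ell$-groups, so the lattice $\operatorname{Id}^{\ell}G$ of all $\ell$-ideals, ordered by inclusion, records the quotients of $G$. This lattice is algebraic and distributive. Its compact elements are the finitely generated $\ell$-ideals; they form a distributive $(\vee,0)$-semilattice $\operatorname{Id}^{\ell}_{\mathrm c}G$, from which $\operatorname{Id}^{\ell}G$ can be recovered (Section~\ref{sec:prelim} recalls these notions). It is natural to ask whether being algebraic and distributive is the only constraint. We call a $(\vee,0)$-semilattice \emph{representable} if it is isomorphic to $\operatorname{Id}^{\ell}_{\mathrm c}G$ for some $\ell$-group $G$.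

The simplest examples come from $\mathbb Z^n$ with the componentwise order. An $\ell$-ideal that contains $x$ contains the $i$-th unit vector whenever $x_i\neq0$, so the $\ell$-ideals are the subgroups $\mathbb Z^U$ with $U\subseteq\{1,\dots,n\}$, and every finite Boolean lattice is representable. Much more is true.

\begin{theorem}[R\r{u}\v{z}i\v{c}ka, T\r{u}ma, Wehrung]\label{thm:countable}
Every countable distributive $(\vee,0)$-semilattice is representable.
\end{theorem}

In the opposite direction, let $\mathbf V$ be a nondistributive variety of lattices and let $F$ be a free (or free bounded) lattice in $\mathbf V$ on at least $\aleph_2$ generators. The congruence lattice $\operatorname{Con}F$ is algebraic and distributive, and it is known that it is not isomorphic to $\operatorname{Id}^{\ell}G$ for any $\ell$-group $G$. With exactly $\aleph_2$ generators, $\operatorname{Con}F$ has at most $\aleph_2$ compact elements. These two results leave the following question, which we take from \cite{Gratzer}.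

\medskip
\noindent\textbf{Problem.} \emph{Is every algebraic distributive lattice with $\aleph_1$ compact elements isomorphic to $\operatorname{Id}^{\ell}G$ for some $\ell$-group $G$? Equivalently, is every distributive $(\vee,0)$-semilattice of cardinality $\aleph_1$ representable?}
\medskip

There is a reason to guess yes. A distributive $(\vee,0)$-semilattice of cardinality $\aleph_1$ is the union of an increasing $\omega_1$-chain of countable distributive subsemilattices (close countable subsets under joins and under witnesses for distributivity). Each of these is representable, and one may hope to choose the groups compatibly and pass to the limit. The answer is nevertheless no. For any sets $I$ and $J$ we define in Section~\ref{sec:S} a distributive $(\vee,0)$-semilattice $S(I,J)$ with a largest element, whose cardinality is $\max(|I|,|J|)$ when $I\cup J$ is infinite.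

\begin{theorem}\label{thm:main}
If $I$ and $J$ are infinite and at least one of them is uncountable, then $S(I,J)$ is not representable. In particular, $S(\omega,\omega_1)$ is a distributive $(\vee,0)$-semilattice of cardinality $\aleph_1$ that is not representable, and its ideal lattice $\operatorname{Id}S(\omega,\omega_1)$ is an algebraic distributive lattice with $\aleph_1$ compact elements that is not isomorphic to $\operatorname{Id}^{\ell}G$ for any $\ell$-group $G$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
The semilattice $S(I,J)$ is representable if and only if $I$ is finite, or $J$ is finite, or both $I$ and $J$ are countable. For an infinite cardinal $\kappa$, every distributive $(\vee,0)$-semilattice of cardinality $\kappa$ is representable if and only if $\kappa=\aleph_0$.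
\end{theorem}

\begin{theorem}\label{thm:logic}
No class of $L_{\infty\omega}$-sentences in the language $(\vee,0)$ axiomatizes the class of representable semilattices. In particular, this class is not first-order axiomatizable.
\end{theorem}

All proofs are in ZFC. The argument has a finite part and an infinite part. The finite part concerns diagrams: a single homomorphism between finite Boolean semilattices is always induced by a homomorphism of $\ell$-groups (Section~\ref{sec:arrow}), but a certain commutative square is not (Sections~\ref{sec:bumps} and~\ref{sec:square}). The infinite part packs many overlapping copies of the square into the one semilattice $S(I,J)$, so that a representation of $S(I,J)$ yields enough of a lifting of one copy to give a contradiction; a counting argument that needs $\aleph_1$ selects the copy (Sections~\ref{sec:S} and~\ref{sec:proof}). Theorems~\ref{thm:sharp} and~\ref{thm:logic} are proved in Sections~\ref{sec:sharp} and~\ref{sec:logic}. Theorem~\ref{thm:countable} is used only there, and the result on $\operatorname{Con}F$ is not used.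

\section{Semilattices, $\ell$-groups, and representing maps}\label{sec:prelim}

\subsection*{Semilattices}
A \emph{$(\vee,0)$-semilattice} is a partially ordered set with a least element $0$ in which any two elements have a join; homomorphisms preserve $\vee$ and $0$. It is \emph{distributive} if $s\le t_0\vee t_1$ implies $s=s_0\vee s_1$ for some $s_0\le t_0$ and $s_1\le t_1$. A distributive lattice with $0$ has this property, with $s_k=s\wedge t_k$. An \emph{ideal} of a $(\vee,0)$-semilattice $S$ is a nonempty, downward closed subset that is closed under $\vee$, and $\operatorname{Id}S$ is the lattice of ideals. An element $c$ of a complete lattice is \emph{compact} if $c\le\bigvee X$ implies $c\le\bigvee X_0$ for a finite $X_0\subseteq X$, and a complete lattice is \emph{algebraic} if each element is a join of compact elements. The constructions $S\mapsto\operatorname{Id}S$ and $L\mapsto\{\text{compact elements of }L\}$ are inverse to each other up to isomorphism, and $S$ is distributive if and only if $\operatorname{Id}S$ is. Hence $\operatorname{Id}S\cong\operatorname{Id}^{\ell}G$ if and only if $S\cong\operatorname{Id}^{\ell}_{\mathrm c}G$,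 which is the equivalence in the Problem.

We view the powerset $\mathcal P(X)$ as a $(\vee,0)$-semilattice under $\cup$ and $\varnothing$, and we put $\mathbf 2=\{0,1\}$. The letter $\varepsilon$ denotes the homomorphism $\mathcal P(X)\to\mathbf 2$ that sends $\varnothing$ to $0$ and every nonempty set to $1$.

\subsection*{$\ell$-groups}
We write $\ell$-groups multiplicatively and put $x^h=h^{-1}xh$, $|x|=x\vee x^{-1}$ and $G^+=\{x\in G:x\ge1\}$. Translations and conjugations are lattice automorphisms, and inversion reverses the order. One has $|x|\ge1$, with equality only for $x=1$. The $\ell$-ideal generated by $x$ is $\langle x\rangle$. An \emph{$\ell$-homomorphism} preserves products, joins and meets. For an $\ell$-ideal $M$, the quotient $G/M$ is an $\ell$-group, $x\mapsto xM$ is an $\ell$-homomorphism, and taking preimages is a bijection from the $\ell$-ideals of $G/M$ onto the $\ell$-ideals of $G$ that contain $M$. The following facts are standard; see for example \cite{BKW}.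
\begin{itemize}
\item[(F1)] $x\in\langle y\rangle$ if and only if $|x|\le|y|^{h_1}\cdots|y|^{h_n}$ for some $h_1,\dots,h_n\in G$.
\item[(F2)] $\langle x\rangle\vee\langle y\rangle=\langle|x|\vee|y|\rangle$. Thus $\langle x\rangle=\langle|x|\rangle$, and the compact $\ell$-ideals are the principal ones.
\item[(F3)] The product $MN$ of two $\ell$-ideals is an $\ell$-ideal.
\item[(F4)] (Holland \cite{Holland}) Every $\ell$-group is isomorphic to an $\ell$-subgroup of the group $\operatorname{Aut}(\Sigma)$ of order-automorphisms of some chain $\Sigma$.
\end{itemize}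
In (F4), automorphisms act on the right, and the order and lattice operations are pointwise: $\sigma(x\vee y)=\max(\sigma x,\sigma y)$ and $\sigma(x\wedge y)=\min(\sigma x,\sigma y)$. We say that $x$ \emph{moves} $\sigma$ if $\sigma x\neq\sigma$. For $x,y\ge1$, the formula for the meet shows that
\begin{equation}\label{eq:disjoint}
x\wedge y=1\iff\text{no point of $\Sigma$ is moved by both $x$ and $y$.}
\end{equation}

\subsection*{Representing maps}
It is convenient to replace an isomorphism $\operatorname{Id}^{\ell}_{\mathrm c}G\cong S$ by a map defined on elements of $G$. A \emph{representing map} is a surjection $\psi\colon G\to S$ from an $\ell$-group onto a $(\vee,0)$-semilattice such that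
\[
x\in\langle y\rangle\iff\psi(x)\le\psi(y)\qquad(x,y\in G).
\]

\begin{lemma}\label{lem:rep}
There is a representing map $G\to S$ if and only if $\operatorname{Id}^{\ell}_{\mathrm c}G\cong S$. Every representing map $\psi\colon G\to S$ has the following properties.
\begin{enumerate}
\item[(a)] $\psi(|x|\vee|y|)=\psi(x)\vee\psi(y)$, $\psi(G^+)=S$, and $\psi(x)=0$ if and only if $x=1$.
\item[(b)] If $\mathfrak a$ is an ideal of $S$, then $\psi^{-1}(\mathfrak a)$ is an $\ell$-ideal of $G$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (F2), the elements of $\operatorname{Id}^{\ell}_{\mathrm c}G$ are the $\ell$-ideals $\langle x\rangle$. If $\iota\colon\operatorname{Id}^{\ell}_{\mathrm c}G\to S$ is an isomorphism, then $x\mapsto\iota(\langle x\rangle)$ is a representing map. Conversely, if $\psi$ is a representing map, then $\langle x\rangle\mapsto\psi(x)$ is a well-defined order isomorphism, so it preserves joins and the least element $\langle1\rangle=\{1\}$. Together with (F2) this gives (a). For (b), the set $\psi^{-1}(\mathfrak a)$ is the union of the $\ell$-ideals $\langle y\rangle$ with $\psi(y)\in\mathfrak a$.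 This family is nonempty, and it is directed by (a), so its union is an $\ell$-ideal.
\end{proof}

Quotients of $G$ correspond to those images of $S$ that arise by killing an ideal. A surjective homomorphism $f\colon S\to T$ of $(\vee,0)$-semilattices is a \emph{quotient map} if
\begin{equation}\label{eq:quot}
f(s)\le f(s')\ \Longrightarrow\ s\le s'\vee t\ \text{ for some $t\in S$ with }f(t)=0 .
\end{equation}
The map $\varepsilon\colon\mathcal P(\{0,1\})\to\mathbf 2$ is not a quotient map: it identifies $\{0\}$ and $\{1\}$ but sends only $\varnothing$ to $0$.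

\begin{lemma}\label{lem:quot}
Let $\psi\colon G\to S$ be a representing map and $f\colon S\to T$ a quotient map. Then $K=\{x\in G:f\psi(x)=0\}$ is an $\ell$-ideal, and $xK\mapsto f\psi(x)$ is a well-defined representing map $G/K\to T$.
\end{lemma}

\begin{proof}
For $y\in G$, the set $W_y=\{w\in G:f\psi(w)\le f\psi(y)\}$ is an $\ell$-ideal by Lemma~\ref{lem:rep}(b), and $K=W_1$. Write $\bar x=xK$. Suppose that $\bar x\in\langle\bar y\rangle$. The preimage of $\langle\bar y\rangle$ is the least $\ell$-ideal of $G$ containing $K$ and $y$, so it is contained in $W_y$, and $f\psi(x)\le f\psi(y)$. Applied twice to $\bar x=\bar y$, this shows that the map is well defined; it is onto because $f$ and $\psi$ are. Conversely, let $f\psi(x)\le f\psi(y)$. By \eqref{eq:quot} and Lemma~\ref{lem:rep}(a) there is $z\in G^+$ with $f\psi(z)=0$ and $\psi(x)\le\psi(y)\vee\psi(z)=\psi(|y|\vee z)$. Then $x\in\langle|y|\vee z\rangle$ and $\bar z=1$, so $\bar x\in\langle|\bar y|\vee1\rangle=\langle\bar y\rangle$.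
\end{proof}

\section{Lifting one homomorphism}\label{sec:arrow}

Let $\psi\colon G\to S$ and $\psi'\colon G'\to S'$ be representing maps and $\varphi\colon S\to S'$ a homomorphism. An $\ell$-homomorphism $f\colon G\to G'$ \emph{lifts} $\varphi$ if $\psi'(f(x))=\varphi(\psi(x))$ for all $x\in G$.

Try to lift $\varepsilon\colon\mathcal P(\{0,1\})\to\mathbf 2$ starting from $G=\mathbb Z^2$. The two unit vectors must go to elements $x,y>1$ of $G'$ with $x\wedge y=1$ and $x\in\langle y\rangle$. If $G'$ is abelian, (F1) gives $x\le y^n$; in a representation (F4), every point moved by $x$ is then moved by $y$, and \eqref{eq:disjoint} forces $x=1$. So the lifting needs conjugation, which can carry the points moved by $y$ onto those moved by $x$. The following group has enough conjugations.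

Let $H$ be the $\ell$-subgroup of $\operatorname{Aut}(\mathbb R)$ of all automorphisms that fix every point outside some bounded interval. For a bounded open interval $U$, let $H(U)$ consist of the elements of $H$ that fix every point outside some compact subinterval of $U$. An increasing bijection $U\to\mathbb R$ induces an isomorphism of $\ell$-groups $H(U)\cong H$. For a finite set $X$ and $x\in H^X$, put $\operatorname{supp}x=\{i\in X:x_i\neq1\}$.

\begin{lemma}\label{lem:H}
\begin{enumerate}
\item[(a)] If $g,h\in H^+$ and $g\neq1$, then $h\le g^k$ for some $k\in H$.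
\item[(b)] If $X$ is finite, $x,x'\in H^X$ and $\operatorname{supp}x\subseteq\operatorname{supp}x'$, then $|x|\le|x'|^k$ for some $k\in H^X$.
\item[(c)] If $T$ is finite, then $H^T$ embeds into $H$ as an $\ell$-group.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $h$ fix every point outside $[c,d]$, where $c<d$. Then $dh\le d$, since $dh<th=t$ for all $t>d$. Pick $r$ with $rg>r$, and a piecewise linear $k\in H$ with $rk=c$ and $(rg)k=d+1$. Then $cg^k=ck^{-1}gk=d+1$. For $t\in[c,d]$ we get $tg^k\ge cg^k=d+1>d\ge th$, and for $t\notin[c,d]$ we get $tg^k\ge t=th$.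

(b) If $x_i=1$, take $k_i=1$. If $x_i\neq1$, then $|x'_i|\neq1$, and (a) provides $k_i$ with $|x_i|\le|x'_i|^{k_i}$.

(c) Choose pairwise disjoint bounded open intervals $U_t$ $(t\in T)$ and identify the $t$-th factor with $H(U_t)$. Send $(x_t)_{t\in T}$ to the automorphism that acts as $x_t$ on $U_t$ and fixes all other points. Products, joins and meets are computed separately on each $U_t$, so this is an injective $\ell$-homomorphism.
\end{proof}

The map $\operatorname{supp}\colon H^X\to\mathcal P(X)$ is a representing map: one implication is (b) with (F1), and the other holds because $\{x:\operatorname{supp}x\subseteq V\}$ is the kernel of the projection onto $H^{X\setminus V}$. The embedding $H^2\to H$ of (c) lifts $\varepsilon$, and the same device lifts every homomorphism.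

\begin{lemma}\label{lem:Phi}
Let $X,Y$ be finite sets and $\varphi\colon\mathcal P(X)\to\mathcal P(Y)$ a $(\vee,0)$-homomorphism. There is an $\ell$-homomorphism $\Phi\colon H^X\to H^Y$ with $\operatorname{supp}\Phi(x)=\varphi(\operatorname{supp}x)$ for all $x\in H^X$.
\end{lemma}

\begin{proof}
For $r\in Y$ let $T_r=\{i\in X:r\in\varphi(\{i\})\}$, and let the $r$-th coordinate of $\Phi$ be the projection $H^X\to H^{T_r}$ followed by an embedding $H^{T_r}\to H$. Then $\Phi(x)_r\neq1$ if and only if $T_r$ meets $\operatorname{supp}x$, that is, if and only if $r\in\bigcup_{i\in\operatorname{supp}x}\varphi(\{i\})=\varphi(\operatorname{supp}x)$.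
\end{proof}

\section{Three bumps}\label{sec:bumps}

A conjugation that carries one region of a chain to another moves points in between. To exploit this we record a bound on the conjugators in (F1). For $g,g',x\in G^+$ write
\[
g\preceq_x g'
\]
if $g\le x$ and there are $h_1,\dots,h_n\in G$ with $g\le g'^{\,h_1}\cdots g'^{\,h_n}$ and $|h_l|\le x$ for all $l$. This relation is preserved by $\ell$-homomorphisms, and $g\preceq_x g'$ implies $g\preceq_{x'}g'$ whenever $x\le x'$.

Consider six elements $g_{ij}\in G^+$, arranged in rows $i\in\{1,2,3\}$ and columns $j\in\{0,1\}$, and elements $p,q_1,q_2,q_3\in G^+$. We study the conditions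
\begin{itemize}
\item[(P1)] $g_{10}\preceq_p g_{i0}$ for $i=2,3$;
\item[(P2)] $p\wedge g_{i1}=1$ for $i=1,2,3$;
\item[(Q1)] $g_{i0}\preceq_{q_i}g_{i1}$ for $i=1,2,3$;
\item[(Q2)] $q_i\wedge q_{i'}=1$ for $i\neq i'$.
\end{itemize}
Thus $p$ links the elements of column $0$ without touching column $1$, and the $q_i$ link the two elements of each row without touching each other. With only two rows this can be done.

\begin{example}\label{ex:two}
In $H$, take positive elements different from $1$,
\[
g_{11}\in H((-2,0)),\quad g_{10}\in H((0,1)),\quad g_{20}\in H((2,3)),\quad g_{21}\in H((3,5)).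
\]
Lemma~\ref{lem:H}(a), applied in $H((0,3))$, $H((-2,1))$ and $H((2,5))$, gives elements $h,k_1,k_2$ of these three groups with $g_{10}\le g_{20}^{h}$, $g_{10}\le g_{11}^{k_1}$ and $g_{20}\le g_{21}^{k_2}$. Put $p=g_{10}\vee|h|$ and $q_i=g_{i0}\vee|k_i|$. Then $p$, $q_1$, $q_2$ move only points of $(0,3)$, $(-2,1)$, $(2,5)$, respectively, so by \eqref{eq:disjoint} all four conditions hold for $i,i'\in\{1,2\}$.
\end{example}

In the example, $q_1$ leaves the interval moved by $p$ on the left and $q_2$ leaves it on the right. An interval has only two ends, so a third row has no exit (Figure~\ref{fig:bumps}).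

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (0,0) -- (11,0) node[right] {$\Sigma$};
\draw[very thick] (2.2,0.8) -- (8.8,0.8) node[midway,above] {$\Delta$};
\draw[dashed] (2.2,0.8) -- (2.2,-1);
\draw[dashed] (8.8,0.8) -- (8.8,-1);
\draw[very thick] (0.4,-0.6) -- (3.8,-0.6) node[midway,below right] {$\Gamma_l$};
\draw[very thick] (4.5,-0.6) -- (6.7,-0.6) node[midway,below] {$\Gamma_m$};
\draw[very thick] (7.3,-0.6) -- (10.5,-0.6) node[midway,below left] {$\Gamma_r$};
\fill (3.1,0) circle (2pt) node[above] {$\sigma_l$};
\fill (5.1,0) circle (2pt) node[above] {$\sigma_m$};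
\fill (7.9,0) circle (2pt) node[above] {$\sigma_r$};
\draw[fill=white] (1.1,0) circle (2pt);
\draw[fill=white] (6.2,0) circle (2pt) node[above] {$\tau$};
\draw[fill=white] (9.8,0) circle (2pt);
\end{tikzpicture}
\caption{Three pairwise disjoint convex sets $\Gamma_l,\Gamma_m,\Gamma_r$ in a chain $\Sigma$ contain points $\sigma_l<\sigma_m<\sigma_r$ of a convex set $\Delta$. Each of the three sets is required to contain a point (open circle) outside $\Delta$. The outer two can, but the middle one lies between $\sigma_l$ and $\sigma_r$, so its point $\tau$ is in $\Delta$.}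
\label{fig:bumps}
\end{figure}

\begin{lemma}[Three-bump lemma]\label{lem:bumps}
If elements $g_{ij},p,q_i\in G^+$ of an $\ell$-group $G$ satisfy \textup{(P1), (P2), (Q1), (Q2)}, then $g_{10}=1$.
\end{lemma}

\begin{proof}
By (F4) we may assume that $G$ is an $\ell$-subgroup of $\operatorname{Aut}(\Sigma)$. The set of all points moved by an element need not be convex, so we work with its convex pieces. If $x\in G^+$ moves $\sigma$, the \emph{bump} of $x$ at $\sigma$ is
\[
\Delta(x,\sigma)=\{\tau\in\Sigma:\sigma x^{-n}\le\tau\le\sigma x^n\text{ for some }n\in\mathbb N\}.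
\]
Since $x\ge1$, the intervals $[\sigma x^{-n},\sigma x^n]$ increase with $n$, so the bump is a convex set containing $\sigma$.

\emph{Step 1: $x$ moves every point of $\Delta(x,\sigma)$.} Suppose that $\tau x=\tau$ and $\sigma x^{-n}\le\tau\le\sigma x^n$. Applying $x^k$ gives $\sigma x^{k-n}\le\tau\le\sigma x^{k+n}$ for all $k\in\mathbb Z$, hence $\sigma x^m\le\tau\le\sigma x^m$ for all $m\in\mathbb Z$. Then $\sigma=\tau=\sigma x$, a contradiction.

\emph{Step 2: if $g\preceq_x g'$ and $g$ moves $\sigma$, then $x$ moves $\sigma$, and $g'$ moves some point of $\Delta(x,\sigma)$.} We have $\sigma x\ge\sigma g>\sigma$. Let $h_1,\dots,h_n$ witness $g\preceq_xg'$. If every $g'^{\,h_l}$ fixed $\sigma$, then so would their product, and $\sigma g\le\sigma$. So some $h_l^{-1}g'h_l$ moves $\sigma$, which means that $g'$ moves $\tau=\sigma h_l^{-1}$. From $h_l\le x$ and $h_l^{-1}\le x$ we get $x^{-1}\le h_l^{-1}\le x$, so $\sigma x^{-1}\le\tau\le\sigma x$.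

\emph{Step 3.} Suppose that $g_{10}\neq1$, and let $g_{10}$ move $\sigma_1$. By (P1) and Step~2, $p$ moves $\sigma_1$, and $\Delta=\Delta(p,\sigma_1)$ contains points $\sigma_2,\sigma_3$ moved by $g_{20},g_{30}$, respectively. By (Q1) and Step~2, $q_i$ moves $\sigma_i$, and $\Gamma_i=\Delta(q_i,\sigma_i)$ contains a point $\tau_i$ moved by $g_{i1}$, for $i=1,2,3$. A point of $\Gamma_i\cap\Gamma_{i'}$ is moved by $q_i$ and by $q_{i'}$ (Step~1), so (Q2) and \eqref{eq:disjoint} show that $\Gamma_1,\Gamma_2,\Gamma_3$ are pairwise disjoint. In particular the points $\sigma_i\in\Gamma_i$ are distinct; write $\{1,2,3\}=\{l,m,r\}$ with $\sigma_l<\sigma_m<\sigma_r$. The convex set $\Gamma_m$ contains $\sigma_m$ and neither $\sigma_l$ nor $\sigma_r$, so it lies strictly between $\sigma_l$ and $\sigma_r$. These two points belong to the convex set $\Delta$, so $\Gamma_m\subseteq\Delta$. Hence $\tau_m$ is moved by $p$ (Step~1) and by $g_{m1}$, which contradicts (P2).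
\end{proof}

\begin{remark}
The bounds on the conjugators carry the whole argument. If they are dropped from the definition of $\preceq_x$, take the six $g_{ij}\neq1$ in $H(U_{ij})^+$ for pairwise disjoint intervals $U_{ij}$; then $p=g_{10}$ and $q_i=g_{i0}$ satisfy all four conditions by Lemma~\ref{lem:H}(a).
\end{remark}

\section{A square that cannot be lifted}\label{sec:square}

We now need a lattice-theoretic hypothesis that produces $p$ and the $q_i$. The relation $g\in\langle g'\rangle$ gives no control over the conjugators, which range over all of $G$. If $\operatorname{Id}^{\ell}_{\mathrm c}G$ is a finite Boolean lattice, however, $G$ is a product of its minimal $\ell$-ideals, and the conjugators can be taken in the factor that contains $g$ and $g'$.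

\begin{lemma}\label{lem:boolean}
Let $E$ be a finite set and $\theta\colon G\to\mathcal P(E)$ a representing map. For $e\in E$ put $N_e=\{x\in G:\theta(x)\subseteq\{e\}\}$. Then each $N_e$ is an $\ell$-ideal, and the following hold.
\begin{enumerate}
\item[(a)] If $x\in N_e^+$, $y\in N_{e'}^+$ and $e\neq e'$, then $x\wedge y=1$.
\item[(b)] If $x,y\in G^+$ and $\theta(x)=\theta(y)=\{e\}$, then $x\preceq_u y$ for some $u\in N_e^+$.
\end{enumerate}
\end{lemma}

\begin{proof}
Pick $y_e$ with $\theta(y_e)=\{e\}$; then $N_e=\langle y_e\rangle$. For $e\neq e'$ we have $N_e\cap N_{e'}=\theta^{-1}(\varnothing)=\{1\}$ by Lemma~\ref{lem:rep}(a). In (a), $1\le x\wedge y\le x,y$, so $x\wedge y\in N_e\cap N_{e'}$ by convexity. Also $N_e$ and $N_{e'}$ commute elementwise, because a commutator of their elements lies in both normal subgroups.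

For (b), let $w=\bigvee_{e'\in E}|y_{e'}|$. Then $\theta(w)=E$, so $G=\langle w\rangle$. By (F3), the product of all $N_{e'}$ is an $\ell$-ideal; it contains each $y_{e'}$, hence $w$, so it equals $G$. Since $x\in\langle y\rangle$, (F1) gives $x\le y^{k_1}\cdots y^{k_n}$ with $k_l\in G$. As the factors commute, we can write $k_l=h_lm_l$ with $h_l\in N_e$ and $m_l\in\prod_{e'\neq e}N_{e'}$. The element $m_l$ centralizes $N_e$, which contains $y^{h_l}$, so $y^{k_l}=(y^{h_l})^{m_l}=y^{h_l}$. Take $u=x\vee|h_1|\vee\dots\vee|h_n|$.
\end{proof}

From now on,
\[
A=\mathcal P(\{1,2,3\}\times\{0,1\}),\qquad B=\mathcal P(\{0,1\}),\qquad C=\mathcal P(\{1,2,3\}).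
\]

\begin{lemma}\label{lem:PQ}
Let $G$ be an $\ell$-group and $g_{ij}\in G^+$ for $i\in\{1,2,3\}$, $j\in\{0,1\}$.
\begin{enumerate}
\item[(a)] If $\theta\colon G\to B$ is a representing map with $\theta(g_{ij})=\{j\}$ for all $i,j$, then \textup{(P1)} and \textup{(P2)} hold for some $p\in G^+$.
\item[(b)] If $\theta\colon G\to C$ is a representing map with $\theta(g_{ij})=\{i\}$ for all $i,j$, then \textup{(Q1)} and \textup{(Q2)} hold for some $q_1,q_2,q_3\in G^+$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Lemma~\ref{lem:boolean}(b) gives $u_2,u_3\in N_0^+$ with $g_{10}\preceq_{u_i}g_{i0}$. Put $p=u_2\vee u_3\in N_0^+$. Then (P1) holds, and (P2) follows from Lemma~\ref{lem:boolean}(a) since $g_{i1}\in N_1^+$.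

(b) Lemma~\ref{lem:boolean}(b) gives $q_i\in N_i^+$ with $g_{i0}\preceq_{q_i}g_{i1}$, and (Q2) is Lemma~\ref{lem:boolean}(a).
\end{proof}

Define $\rho\colon A\to B$ and $\lambda\colon A\to C$ by
\[
\rho(X)=\{j:(i,j)\in X\text{ for some }i\},\qquad\lambda(X)=\{i:(i,j)\in X\text{ for some }j\}.
\]
These are surjective $(\vee,0)$-homomorphisms, and $\varepsilon\rho=\varepsilon\lambda$ because both sides test whether $X$ is empty. So we have a commutative square
\begin{equation}\label{eq:square}
\begin{array}{ccc}
A&\stackrel{\rho}{\longrightarrow}&B\\
{\scriptstyle\lambda}\downarrow\phantom{\scriptstyle\lambda}&&\phantom{\scriptstyle\varepsilon}\downarrow{\scriptstyle\varepsilon}\\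
C&\stackrel{\varepsilon}{\longrightarrow}&\mathbf 2
\end{array}
\end{equation}
By Lemma~\ref{lem:Phi}, all four arrows can be lifted, with the groups $H^6,H^2,H^3,H$ at the corners. The lifted square, however, never commutes. The next proposition is not used later; its proof is the model for the proof of Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:square}
Let $G_A,G_B,G_C,G_{\mathbf 2}$ be $\ell$-groups with representing maps onto $A,B,C,\mathbf 2$. Let $f_B\colon G_A\to G_B$, $f_C\colon G_A\to G_C$, $f'_B\colon G_B\to G_{\mathbf 2}$ and $f'_C\colon G_C\to G_{\mathbf 2}$ lift the arrows of \eqref{eq:square}. Then $f'_Bf_B\neq f'_Cf_C$.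
\end{proposition}

\begin{proof}
Choose $g_{ij}\in G_A^+$ with value $\{(i,j)\}$ in $A$. The elements $f_B(g_{ij})$ have value $\{j\}$ in $B$, so they satisfy (P1) and (P2) for some $p\in G_B^+$ by Lemma~\ref{lem:PQ}(a). The elements $f_C(g_{ij})$ have value $\{i\}$ in $C$, so they satisfy (Q1) and (Q2) for some $q_i\in G_C^+$ by Lemma~\ref{lem:PQ}(b). If $f'_Bf_B=f'_Cf_C=f$, then the elements $f(g_{ij})$, $f'_B(p)$, $f'_C(q_i)$ satisfy all four conditions in $G_{\mathbf 2}$, so $f(g_{10})=1$ by Lemma~\ref{lem:bumps}. But $f(g_{10})$ has value $\varepsilon\rho(\{(1,0)\})=1$ in $\mathbf 2$, contrary to Lemma~\ref{lem:rep}(a).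
\end{proof}

\section{The semilattices $S(I,J)$}\label{sec:S}

We want one semilattice $S$ such that any group $G$ representing $S$ runs into the same contradiction, with quotients of $G$ in the roles of $G_B$, $G_C$, $G_{\mathbf 2}$. The first attempt is to ask for quotient maps $b\colon S\to B$ and $c\colon S\to C$, a homomorphism $d\colon S\to\mathbf 2$, and elements $e_{ij}$ with $b(e_{ij})=\{j\}$, $c(e_{ij})=\{i\}$, $d(e_{ij})=1$, such that $d(t)=0$ whenever $b(t)=\varnothing$ or $c(t)=\varnothing$. The last condition would give maps between the corresponding quotients of $G$. No semilattice has these properties. Indeed, let $b(t)=\varnothing$. If $i\in c(t)$, then $e_{i0}\le t\vee t'$ with $c(t')=\varnothing$, so $d(e_{i0})\le d(t)\vee d(t')=0$, which is false; hence $c(t)=\varnothing$. Now $b(e_{10})=b(e_{20})$ gives $e_{10}\le e_{20}\vee t$ with $b(t)=\varnothing$, and applying $c$ yields $\{1\}\subseteq\{2\}$.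

The way out is that (P1)--(Q2) involve finitely many elements. We take many maps $b_\alpha$, $c_\beta$, $d_{\alpha\beta}$, and we ask only that each element killed by $b_\alpha$ be killed by $d_{\alpha\beta}$ for all but finitely many $\beta$, and symmetrically for $c_\beta$.

\begin{definition}\label{def:S}
Let $I,J$ be sets. For finite $F_1\subseteq I$ and $F_2\subseteq J$, let $S_{F_1,F_2}$ be the set of all families
\[
s=\bigl(a,(b_\alpha)_{\alpha\in I},(c_\beta)_{\beta\in J},(d_{\alpha\beta})_{(\alpha,\beta)\in I\times J}\bigr)\in A\times B^I\times C^J\times\mathbf 2^{I\times J}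
\]
such that
\begin{enumerate}
\item[(S1)] $b_\alpha=\rho(a)$ for $\alpha\notin F_1$;
\item[(S2)] $c_\beta=\lambda(a)$ for $\beta\notin F_2$;
\item[(S3)] $d_{\alpha\beta}=\varepsilon(b_\alpha)$ for $\alpha\in I$ and $\beta\notin F_2$;
\item[(S4)] $d_{\alpha\beta}=\varepsilon(c_\beta)$ for $\alpha\notin F_1$ and $\beta\in J$.
\end{enumerate}
Let $S(I,J)$ be the union of all $S_{F_1,F_2}$, with the componentwise order. We write $a(s)$, $b_\alpha(s)$, $c_\beta(s)$, $d_{\alpha\beta}(s)$ for the components of $s$. The \emph{free coordinates} of $S_{F_1,F_2}$ are $a$, $b_\alpha$ $(\alpha\in F_1)$, $c_\beta$ $(\beta\in F_2)$ and $d_{\alpha\beta}$ $((\alpha,\beta)\in F_1\times F_2)$.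
\end{definition}

In words, an element of $S(I,J)$ follows the arrows of the square \eqref{eq:square}, with finitely many exceptional indices $\alpha$ and $\beta$. For example, $S_{\varnothing,\varnothing}$ is a copy of $A$. In $S_{\{\alpha\},\varnothing}$ we may choose $a=\varnothing$ and $b_\alpha=\{0\}$, which forces $d_{\alpha\beta}=1$ for all $\beta$ and makes all other coordinates zero. In $S_{\{\alpha\},\{\beta\}}$ there is an element whose only nonzero coordinate is $d_{\alpha\beta}=1$; it is killed by $b_\alpha$ and by $c_\beta$ but not by $d_{\alpha\beta}$.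

\begin{lemma}\label{lem:S}
Let $S=S(I,J)$.
\begin{enumerate}
\item[(a)] Each $S_{F_1,F_2}$ is closed under componentwise joins and contains $0$, and projection onto the free coordinates is an isomorphism $S_{F_1,F_2}\cong A\times B^{F_1}\times C^{F_2}\times\mathbf 2^{F_1\times F_2}$. If $F_1\subseteq E_1$ and $F_2\subseteq E_2$, then $S_{F_1,F_2}\subseteq S_{E_1,E_2}$.
\item[(b)] $S$ is a distributive $(\vee,0)$-semilattice with a largest element, and all coordinate maps are $(\vee,0)$-homomorphisms. If $I\cup J$ is infinite, then $|S|=\max(|I|,|J|)$; otherwise $S$ is finite.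
\item[(c)] If $b_\alpha(s)=\varnothing$, then $d_{\alpha\beta}(s)=0$ for all but finitely many $\beta\in J$. If $c_\beta(s)=\varnothing$, then $d_{\alpha\beta}(s)=0$ for all but finitely many $\alpha\in I$.
\item[(d)] The maps $b_\alpha\colon S\to B$ and $c_\beta\colon S\to C$ are quotient maps.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Conditions (S1)--(S4) equate values of $(\vee,0)$-homomorphisms, so they are preserved by joins and hold for $0$; they become weaker as $F_1,F_2$ grow. Let arbitrary values of the free coordinates be given. Then (S1) and (S2) define the remaining $b_\alpha$ and $c_\beta$. If $(\alpha,\beta)\notin F_1\times F_2$, then (S3) or (S4) defines $d_{\alpha\beta}$. Both apply only if $\alpha\notin F_1$ and $\beta\notin F_2$, and then they agree, since $\varepsilon(b_\alpha)=\varepsilon\rho(a)=\varepsilon\lambda(a)=\varepsilon(c_\beta)$. So the projection is a bijection. It preserves joins and $0$, so it is an isomorphism.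

(b) By (a), any finitely many elements of $S$ lie in a common $S_{F_1,F_2}$, so $S$ is closed under componentwise joins. If $s\le t_0\vee t_1$, take $S_{F_1,F_2}$ containing $s,t_0,t_1$; it is a finite Boolean lattice, so it contains the required $s_0,s_1$. The element of $S_{\varnothing,\varnothing}$ with largest $a$ has all coordinates maximal, since $\rho,\lambda,\varepsilon$ preserve the top. If $I\cup J$ is finite, then $S=S_{I,J}$. If $I\cup J$ is infinite, then $S$ is a union of $\max(|I|,|J|)$ finite sets. On the other hand, the elements of $S_{\{\alpha\},\varnothing}$ with $a=\varnothing$, $b_\alpha=\{0\}$ are distinct for distinct $\alpha$, and the elements of $S_{\varnothing,\{\beta\}}$ with $a=\varnothing$, $c_\beta=\{1\}$ are distinct for distinct $\beta$.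

(c) Let $s\in S_{F_1,F_2}$. If $b_\alpha(s)=\varnothing$, then $d_{\alpha\beta}(s)=0$ for $\beta\notin F_2$ by (S3). If $c_\beta(s)=\varnothing$, then $d_{\alpha\beta}(s)=0$ for $\alpha\notin F_1$ by (S4).

(d) Let $b_\alpha(s)\subseteq b_\alpha(s')$. Choose $F_1\ni\alpha$ and $F_2$ with $s,s'\in S_{F_1,F_2}$, so that $b_\alpha$ is a free coordinate; in particular $b_\alpha$ is onto. Let $t\in S_{F_1,F_2}$ have $b_\alpha(t)=\varnothing$ and all other free coordinates maximal. Then $s\le s'\vee t$ on every free coordinate, hence in $S$ by (a). For $c_\beta$, choose $F_2\ni\beta$ and let $c_\beta$ be the one free coordinate of $t$ that is empty.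
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Two lemmas replace the missing homomorphisms $f'_B$ and $f'_C$ of Proposition~\ref{prop:square}. The first says that our relations, when they hold in a quotient $G/K$, use only finitely many elements of $K$.

\begin{lemma}\label{lem:finite}
Let $K$ be an $\ell$-ideal of $G$ and let $g,g',x,y\in G^+$. If $gK\preceq_{xK}g'K$ in $G/K$, there is a finite $Z\subseteq K$ such that $gM\preceq_{xM}g'M$ in $G/M$ for every $\ell$-ideal $M\supseteq Z$. The same holds for the relation $xK\wedge yK=1$.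
\end{lemma}

\begin{proof}
For any $\ell$-ideal $M$ and $v,w\in G$, we have $vM\le wM$ if and only if $vw^{-1}M\vee1=1$, that is, $vw^{-1}\vee1\in M$. The element $vw^{-1}\vee1$ does not depend on $M$. Choose $h_1,\dots,h_n\in G$ whose images witness $gK\preceq_{xK}g'K$, put $w=g'^{\,h_1}\cdots g'^{\,h_n}$, and let $Z$ consist of $gx^{-1}\vee1$, $gw^{-1}\vee1$ and the elements $|h_l|x^{-1}\vee1$. For the second relation take $Z=\{x\wedge y\}$.
\end{proof}

The second lemma is the only place where the sizes of $I$ and $J$ enter.

\begin{lemma}\label{lem:free}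
Let $I,J$ be infinite sets, at least one of them uncountable. Let $F(\alpha)\subseteq J$ be finite for each $\alpha\in I$, and let $F'(\beta)\subseteq I$ be finite for each $\beta\in J$. Then there are $\alpha\in I$ and $\beta\in J$ with $\beta\notin F(\alpha)$ and $\alpha\notin F'(\beta)$.
\end{lemma}

\begin{proof}
The statement is symmetric in $(I,F)$ and $(J,F')$, so we may assume that $J$ is uncountable. Take a countably infinite $I_0\subseteq I$. The set $\bigcup_{\alpha\in I_0}F(\alpha)$ is countable, so some $\beta\in J$ lies outside it. The set $F'(\beta)$ is finite, so some $\alpha\in I_0$ lies outside it.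
\end{proof}

Both hypotheses are needed. For $I=J=\omega$, take $F(\alpha)=\{\beta:\beta\le\alpha\}$ and $F'(\beta)=\{\alpha:\alpha\le\beta\}$. For finite $I$, take $F'(\beta)=I$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $S=S(I,J)$, and suppose that $\psi\colon G\to S$ is a representing map (Lemma~\ref{lem:rep}). By Lemma~\ref{lem:rep}(b), the sets
\[
K_\alpha=\{x:b_\alpha\psi(x)=\varnothing\},\quad L_\beta=\{x:c_\beta\psi(x)=\varnothing\},\quad M_{\alpha\beta}=\{x:d_{\alpha\beta}\psi(x)=0\}
\]
are $\ell$-ideals of $G$. Let $e_{ij}\in S_{\varnothing,\varnothing}$ be the element with $a(e_{ij})=\{(i,j)\}$. By (S1)--(S3),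
\[
b_\alpha(e_{ij})=\{j\},\qquad c_\beta(e_{ij})=\{i\},\qquad d_{\alpha\beta}(e_{ij})=1\qquad(\alpha\in I,\ \beta\in J).
\]
Fix $g_{ij}\in G^+$ with $\psi(g_{ij})=e_{ij}$. These six elements serve for all $\alpha$ and $\beta$ at once; this replaces the commutativity of the square.

Let $\alpha\in I$. By Lemmas~\ref{lem:S}(d) and~\ref{lem:quot}, $xK_\alpha\mapsto b_\alpha\psi(x)$ is a representing map $G/K_\alpha\to B$, and it sends $g_{ij}K_\alpha$ to $\{j\}$. By Lemma~\ref{lem:PQ}(a), conditions (P1) and (P2) hold in $G/K_\alpha$ for the images of the $g_{ij}$ and some positive element. This element is the image of some $p_\alpha\in G^+$ (replace any preimage $v$ by $v\vee1$). Conditions (P1) and (P2) are five relations of the kinds in Lemma~\ref{lem:finite}, so there is a finite $Z_\alpha\subseteq K_\alpha$ such that the images of $g_{ij},p_\alpha$ satisfy (P1) and (P2) in $G/M$ for every $\ell$-ideal $M\supseteq Z_\alpha$. Each $z\in Z_\alpha$ has $b_\alpha\psi(z)=\varnothing$, so $z\in M_{\alpha\beta}$ for all but finitely many $\beta$ by Lemma~\ref{lem:S}(c). Hence $F(\alpha)=\{\beta\in J:Z_\alpha\not\subseteq M_{\alpha\beta}\}$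 is finite.

Let $\beta\in J$. The representing map $G/L_\beta\to C$, $xL_\beta\mapsto c_\beta\psi(x)$, sends $g_{ij}L_\beta$ to $\{i\}$. Lemmas~\ref{lem:PQ}(b) and~\ref{lem:finite} give $q_{\beta,1},q_{\beta,2},q_{\beta,3}\in G^+$ and a finite $Z'_\beta\subseteq L_\beta$ such that the images of $g_{ij},q_{\beta,i}$ satisfy (Q1) and (Q2) in $G/M$ for every $\ell$-ideal $M\supseteq Z'_\beta$. By the second half of Lemma~\ref{lem:S}(c), $F'(\beta)=\{\alpha\in I:Z'_\beta\not\subseteq M_{\alpha\beta}\}$ is finite.

Take $\alpha,\beta$ as in Lemma~\ref{lem:free}. Then $Z_\alpha\cup Z'_\beta\subseteq M_{\alpha\beta}$, so the images of $g_{ij}$, $p_\alpha$, $q_{\beta,i}$ in $G/M_{\alpha\beta}$ satisfy (P1), (P2), (Q1), (Q2). Lemma~\ref{lem:bumps} gives $g_{10}\in M_{\alpha\beta}$, while $d_{\alpha\beta}\psi(g_{10})=d_{\alpha\beta}(e_{10})=1$. This contradiction proves the first statement. The statements on $S(\omega,\omega_1)$ follow from Lemma~\ref{lem:S}(b) and the correspondence between semilattices and algebraic lattices in Section~\ref{sec:prelim}.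
\end{proof}

\section{The representable cases}\label{sec:sharp}

When $I$ is finite, all of $I$ can be taken as exceptional. Then $S(I,J)$ is built from a single homomorphism instead of a square, and Lemma~\ref{lem:Phi} lets us copy the construction at the level of groups.

\begin{proposition}\label{prop:arrowS}
Let $X,Y$ be finite sets, $\varphi\colon\mathcal P(X)\to\mathcal P(Y)$ a $(\vee,0)$-homomorphism and $J$ a set. Then
\[
S_\varphi(J)=\{(U,(V_\beta))\in\mathcal P(X)\times\mathcal P(Y)^J:V_\beta=\varphi(U)\text{ for all but finitely many }\beta\},
\]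
with the componentwise order, is representable.
\end{proposition}

\begin{proof}
Let $\Phi$ be as in Lemma~\ref{lem:Phi}. For finite $F\subseteq J$ let
\[
G_F=\{(x,(y_\beta))\in H^X\times(H^Y)^J:y_\beta=\Phi(x)\text{ for all }\beta\notin F\},
\]
and let $G$ be the union of all $G_F$. Since $\Phi$ is an $\ell$-homomorphism, each $G_F$ is an $\ell$-subgroup of the product, and projection onto $x$ and the $y_\beta$ $(\beta\in F)$ is an isomorphism of $\ell$-groups $G_F\cong H^X\times(H^Y)^F$. The union is directed, so $G$ is an $\ell$-group. Define
\[
\psi(x,(y_\beta))=(\operatorname{supp}x,(\operatorname{supp}y_\beta)),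
\]
which lies in $S_\varphi(J)$ because $\operatorname{supp}\Phi(x)=\varphi(\operatorname{supp}x)$. We show that $\psi$ is a representing map.

Let $(U,(V_\beta))\in S_\varphi(J)$ with $V_\beta=\varphi(U)$ for $\beta\notin F$. Choose $x$ with $\operatorname{supp}x=U$ and $y_\beta$ with $\operatorname{supp}y_\beta=V_\beta$ for $\beta\in F$, and put $y_\beta=\Phi(x)$ for $\beta\notin F$. This gives a preimage, so $\psi$ is onto.

For $w'\in G$, the set $\{w\in G:\psi(w)\le\psi(w')\}$ consists of the elements of $G$ that are trivial in every $H$-coordinate where $w'$ is trivial. It is the kernel of an $\ell$-homomorphism from $G$ to a power of $H$, and it contains $w'$. So $w\in\langle w'\rangle$ implies $\psi(w)\le\psi(w')$. Conversely, let $\psi(w)\le\psi(w')$, and take a finite $F$ with $w,w'\in G_F$. As $G_F$ is isomorphic to a finite power of $H$, Lemma~\ref{lem:H}(b) gives $k\in G_F$ with $|w|\le|w'|^k$, and $w\in\langle w'\rangle$ by (F1).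
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
If none of the three conditions holds, then $I$ and $J$ are infinite and one is uncountable, so $S(I,J)$ is not representable by Theorem~\ref{thm:main}. If $I$ and $J$ are countable, then $S(I,J)$ is countable by Lemma~\ref{lem:S}(b), and Theorem~\ref{thm:countable} applies.

Let $I$ be finite. Then $S(I,J)$ is the union of the $S_{I,F_2}$, for which (S1) and (S4) are vacuous. Group the coordinates as $U=(a,(b_\alpha)_{\alpha\in I})\in A\times B^I$ and $V_\beta=(c_\beta,(d_{\alpha\beta})_{\alpha\in I})\in C\times\mathbf 2^I$. Conditions (S2) and (S3) together say that $V_\beta=\varphi(U)$ for $\beta\notin F_2$, where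
\[
\varphi\colon A\times B^I\to C\times\mathbf 2^I,\qquad\varphi(a,(b_\alpha))=(\lambda(a),(\varepsilon(b_\alpha))).
\]
This is a $(\vee,0)$-homomorphism between finite Boolean lattices, which are powersets of finite sets up to isomorphism. So $S(I,J)\cong S_\varphi(J)$ is representable by Proposition~\ref{prop:arrowS}. If $J$ is finite, take $F_2=J$; then (S1) and (S4) give $S(I,J)\cong S_{\varphi'}(I)$ for $\varphi'\colon A\times C^J\to B\times\mathbf 2^J$, $\varphi'(a,(c_\beta))=(\rho(a),(\varepsilon(c_\beta)))$.

For the last statement, the case $\kappa=\aleph_0$ is Theorem~\ref{thm:countable}. For $\kappa\ge\aleph_1$, the semilattice $S(\omega,\kappa)$ has cardinality $\kappa$ and is not representable by Theorem~\ref{thm:main}.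
\end{proof}

\section{Nondefinability in $L_{\infty\omega}$}\label{sec:logic}

The formulas of $L_{\infty\omega}$ are built from atomic formulas by negation, by conjunction and disjunction over arbitrary sets of formulas, and by quantification over one variable at a time. Every first-order formula is among them. A \emph{back-and-forth system} between structures $S$ and $S'$ is a nonempty set $\mathcal T$ of isomorphisms from substructures of $S$ onto substructures of $S'$ such that, for every $T\in\mathcal T$, each $s\in S$ lies in the domain of some extension of $T$ in $\mathcal T$, and each $s'\in S'$ lies in the range of some extension of $T$ in $\mathcal T$. By Karp's theorem, $S$ and $S'$ then satisfy the same $L_{\infty\omega}$-sentences. We recall the argument. One shows by induction on $\chi$ that $S\models\chi(\bar s)$ if and only if $S'\models\chi(T\bar s)$, for all $T\in\mathcal T$ and all $\bar s$ in the domain of $T$. The atomic case holds because $T$ is an isomorphism of substructures, the connectives preserve the equivalence, and for $\exists$ one extends $T$ so that its domain, or its range, contains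 the witness.

An element of $S(I,J)$ involves only finitely many exceptional indices, so such a system cannot detect the sizes of infinite index sets.

\begin{lemma}\label{lem:bf}
If $I,J,I',J'$ are infinite, there is a back-and-forth system between $S(I,J)$ and $S(I',J')$.
\end{lemma}

\begin{proof}
Write $S_{F_1,F_2}$ and $S'_{F_1',F_2'}$ for the finite pieces of $S(I,J)$ and $S(I',J')$. Let $u\colon F_1\to F_1'$ be a bijection between finite subsets of $I$ and $I'$, and $v\colon F_2\to F_2'$ a bijection between finite subsets of $J$ and $J'$. Let $T_{u,v}\colon S_{F_1,F_2}\to S'_{F_1',F_2'}$ send $s$ to the element $s'$ with free coordinates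
\begin{equation}\label{eq:T}
a(s')=a(s),\quad b_{u\alpha}(s')=b_\alpha(s),\quad c_{v\beta}(s')=c_\beta(s),\quad d_{u\alpha,v\beta}(s')=d_{\alpha\beta}(s)
\end{equation}
for $\alpha\in F_1$, $\beta\in F_2$. By Lemma~\ref{lem:S}(a), $T_{u,v}$ is an isomorphism between $(\vee,0)$-subsemilattices.

Let $u_1\colon E_1\to E_1'$ extend $u$ and $v_1\colon E_2\to E_2'$ extend $v$. We claim that $T_{u_1,v_1}$ extends $T_{u,v}$. Let $s\in S_{F_1,F_2}$ and $s'=T_{u,v}(s)\in S'_{F_1',F_2'}\subseteq S'_{E_1',E_2'}$. We must verify \eqref{eq:T} for $u_1,v_1$ and all $\alpha\in E_1$, $\beta\in E_2$. If $\alpha\in E_1\setminus F_1$, then $u_1\alpha\notin F_1'$, so $b_{u_1\alpha}(s')=\rho(a(s'))=\rho(a(s))=b_\alpha(s)$ by (S1). If $\beta\in E_2\setminus F_2$, then $v_1\beta\notin F_2'$, so $c_{v_1\beta}(s')=\lambda(a(s))=c_\beta(s)$ by (S2). Thus the equations for $b$ and $c$ hold on $E_1$ and $E_2$. Now let $(\alpha,\beta)\in(E_1\times E_2)\setminus(F_1\times F_2)$. If $\beta\notin F_2$, then (S3) gives $d_{u_1\alpha,v_1\beta}(s')=\varepsilon(b_{u_1\alpha}(s'))=\varepsilon(b_\alpha(s))=d_{\alpha\beta}(s)$. If $\alpha\notin F_1$,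 then (S4) gives $d_{u_1\alpha,v_1\beta}(s')=\varepsilon(c_{v_1\beta}(s'))=\varepsilon(c_\beta(s))=d_{\alpha\beta}(s)$. This proves the claim.

Every $s\in S(I,J)$ lies in $S_{E_1,E_2}$ for some finite $E_1\supseteq F_1$ and $E_2\supseteq F_2$, and $u,v$ extend to injections on $E_1,E_2$ because $I',J'$ are infinite. In the other direction, $u^{-1},v^{-1}$ extend to any finite supersets of $F_1',F_2'$ because $I,J$ are infinite. So the maps $T_{u,v}$, which include $T_{\varnothing,\varnothing}$, form a back-and-forth system.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:logic}]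
The semilattice $S(\omega,\omega)$ is representable by Theorem~\ref{thm:countable}, and $S(\omega,\omega_1)$ is not by Theorem~\ref{thm:main}. By Lemma~\ref{lem:bf} they satisfy the same $L_{\infty\omega}$-sentences, so no class of such sentences has the first as a model and excludes the second.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BKW}
Bigard, Keimel, and Wolfenstein, \emph{Groupes et anneaux r\'eticul\'es}.

\bibitem{Gratzer}
George Gr\"atzer, \texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 53581/\allowbreak 1/\allowbreak George\%20Gr\%c3\%a4tzer.pdf}.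

\bibitem{Holland}
Holland, Michigan Math. J. \textbf{10} (1963).

\end{thebibliography}
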